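\title{Surjective homomorphisms to a digraph can be easier than homomorphisms with constants}


\begin{abstract}
For a binary relation $R$ on a finite set $A$ we compare two decision problems: $\mathrm{SCSP}(\{R\})$, which asks whether a given digraph has a surjective homomorphism to $R$, and $\mathrm{CSP}(\{R\}^*)$, which asks for a homomorphism when some vertices have prescribed values. If the second problem is solvable in polynomial time, then so is the first. We show that the converse fails unless $\mathrm{P}=\mathrm{NP}$: for every $n\ge 8$ there is a binary relation $R$ on an $n$-element set with $\mathrm{SCSP}(\{R\})\in\mathrm{P}$ and $\mathrm{CSP}(\{R\}^*)$ NP-complete. The most transparent example has ten elements and is built on the four-cycle. A variant on twelve elements gives binary relations $R_1,E$ such that $\{R_1\}$ and $\{R_1,E\}$ have the same polymorphisms, while $\mathrm{SCSP}(\{R_1\})\in\mathrm{P}$ and $\mathrm{SCSP}(\{R_1,E\})$ is NP-complete.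
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a finite set. A \emph{constraint language} $\Gamma$ over $A$ is a set of relations on $A$. An instance of $\mathrm{CSP}(\Gamma)$ consists of a finite set of declared variables $x_1,\dots,x_n$ and a conjunction $R_1(\dots)\wedge\dots\wedge R_s(\dots)$ of constraints, where $R_1,\dots,R_s\in\Gamma$ and every argument is a declared variable; some variables may occur in no constraint. A \emph{solution} is an assignment of elements of $A$ to the variables that satisfies all constraints, and $\mathrm{CSP}(\Gamma)$ asks whether a solution exists. The \emph{surjective} problem $\mathrm{SCSP}(\Gamma)$ has the same instances and asks for a solution in which every element of $A$ is the value of at least one declared variable. Finally, $\Gamma^*$ denotes $\Gamma$ together with all constant unary relations $\{a\}$, $a\in A$; in $\mathrm{CSP}(\Gamma^*)$ one may thus prescribe the value of a variable. All problems considered below lie in NP, since a solution can be guessed and checked. Two decision problems \emph{have the same complexity} if both are solvable in polynomial time or both are NP-complete.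

Surjectivity and constants are two ways of preventing a solution from collapsing. If every relation of $\Gamma$ contains the tuple $(a,\dots,a)$ for some fixed $a$, then $\mathrm{CSP}(\Gamma)$ is trivial, because the constant assignment solves every instance; both $\mathrm{SCSP}(\Gamma)$ and $\mathrm{CSP}(\Gamma^*)$ exclude this escape. Constants are at least as strong as surjectivity.

\begin{proposition}\label{prop:easy}
If $\mathrm{CSP}(\Gamma^*)\in\mathrm{P}$, then $\mathrm{SCSP}(\Gamma)\in\mathrm{P}$.
\end{proposition}

\begin{proof}
An instance with $n$ variables has a surjective solution if and only if, for some choice of variables $x_a$ $(a\in A)$, it has a solution after the constraints $x_a\in\{a\}$ are added. There are $n^{|A|}$ choices, and $|A|$ is fixed.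
\end{proof}

To see why one would expect a converse, let $\Gamma=\{R\}$ with $R$ binary. We view $R$ as a digraph on $A$ and write $a\to b$ for $(a,b)\in R$. An instance of $\mathrm{SCSP}(\{R\})$ is then a digraph $G$, with loops and isolated vertices allowed, and its solutions are the homomorphisms $G\to R$. Given an instance $I$ of $\mathrm{CSP}(\{R\}^*)$ in which no variable is assigned two different constants, form a digraph $G_I$: add a copy $\{h_a: a\in A\}$ of $R$, with $h_a\to h_b$ whenever $a\to b$, and identify with $h_a$ every variable that carries the constraint $\{a\}$. A solution of $I$ together with $h_a\mapsto a$ is a surjective solution of $G_I$. Suppose that every homomorphism $R\to R$ is a bijection, as for the relation $\neq$ on three elements. Then any solution $g$ of $G_I$ induces a permutation $\pi(a)=g(h_a)$ that preserves $R$; its inverse is a power of $\pi$, hence also preserves $R$, and $\pi^{-1}\circ g$ solves $I$. For such $R$ the map $I\mapsto G_I$ transfers hardness from $\mathrm{CSP}(\{R\}^*)$ to $\mathrm{SCSP}(\{R\})$. For other $R$ one hopes that surjectivity forces $g$ to be a bijection on the copy. The weak point is that surjectivity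 is demanded of $g$ on all of $G_I$: the copy may collapse if another vertex takes over a value that it loses.

Hubie Chen conjectured that $\mathrm{SCSP}(\Gamma)$ and $\mathrm{CSP}(\Gamma^*)$ have the same complexity for every constraint language $\Gamma$. This conjecture is false in general; in fact, the complexity of $\mathrm{SCSP}(\Gamma)$ cannot be described in terms of the polymorphisms of $\Gamma$. The following question about the case of digraphs is posed in~\cite{source}.

\medskip
\noindent\textbf{Problem.} Assume $\mathrm{P}\ne\mathrm{NP}$. Do $\mathrm{SCSP}(\{R\})$ and $\mathrm{CSP}(\{R\}^*)$ have the same complexity for every binary relation $R$ on a finite set?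
\medskip

The answer is no.

\begin{theorem}\label{thm:ten}
There is a binary relation $R$ on a $10$-element set such that $\mathrm{SCSP}(\{R\})\in\mathrm{P}$ and $\mathrm{CSP}(\{R\}^*)$ is NP-complete. Hence, if $\mathrm{P}\ne\mathrm{NP}$, the two problems do not have the same complexity.
\end{theorem}

By Proposition~\ref{prop:easy}, the surjective problem cannot be NP-complete while the problem with constants is in P, so the failure can occur only in this direction. A finer analysis of the same family of digraphs reaches smaller domains.

\begin{theorem}\label{thm:eight}
For every $n\ge 8$ there is a binary relation $R$ on an $n$-element set such that $\mathrm{SCSP}(\{R\})\in\mathrm{P}$ and $\mathrm{CSP}(\{R\}^*)$ is NP-complete.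
\end{theorem}

For the third result, recall that an operation $p\colon A^m\to A$ is a \emph{polymorphism} of a binary relation $R$ if $(p(a_1,\dots,a_m),p(b_1,\dots,b_m))\in R$ whenever $(a_j,b_j)\in R$ for all $j$, and a polymorphism of a set of relations if it is one of each member. A relation is \emph{primitive positive definable} from $R$ if it is defined by a formula $\exists y_1\cdots\exists y_k\,\Psi$ with $\Psi$ a conjunction of atoms $R(u,v)$ and $u=v$.

\begin{theorem}\label{thm:pol}
There are binary relations $R_1,E$ on a $12$-element set such that $E$ is primitive positive definable from $R_1$ (so $\{R_1\}$ and $\{R_1,E\}$ have the same polymorphisms), $\mathrm{SCSP}(\{R_1\})\in\mathrm{P}$, and $\mathrm{SCSP}(\{R_1,E\})$ is NP-complete.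
\end{theorem}

Thus, if $\mathrm{P}\neq\mathrm{NP}$, the complexity of $\mathrm{SCSP}$ is not determined by polymorphisms already for finite sets of binary relations.

Section~\ref{sec:hub} introduces the digraphs and shows on two small instances how the reduction $I\mapsto G_I$ breaks down. Sections~\ref{sec:hard} and~\ref{sec:normal} prove the two halves of Theorem~\ref{thm:ten}, and Sections~\ref{sec:eight} and~\ref{sec:pol} prove Theorems~\ref{thm:eight} and~\ref{thm:pol}. Theorem~\ref{thm:ten} is the case $n=10$ of Theorem~\ref{thm:eight}, but it is proved with a different relation, for which the argument is shortest and whose combinatorics is used again for Theorem~\ref{thm:pol}.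

\section{Conventions and two-element lists}\label{sec:prelim}

An instance is a digraph $G$ with vertex set $V$. We write $N^-(v)$ and $N^+(v)$ for the sets of in-neighbors and out-neighbors of a vertex, both in $G$ and in $R$, and $N^-(Q)=\bigcup_{v\in Q}N^-(v)$ for a set $Q$. A \emph{source} of $G$ is a vertex $v$ with $N^-(v)=\emptyset$, and $S\subseteq V$ is the set of sources; isolated vertices are sources and vertices with a loop are not. A map $f\colon V\to A$ is a homomorphism if and only if
\begin{equation}\label{eq:hom}
f(N^-(q))\subseteq N^-(f(q))\qquad\text{for all } q\in V.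
\end{equation}

We use two textbook facts: satisfiability of conjunctions of clauses with three literals (3-SAT) is NP-complete, and for clauses with at most two literals (2-SAT) a satisfying assignment can be found, or shown not to exist, in polynomial time. All algorithms below end in the following consequence.

\begin{lemma}\label{lem:lists}
Let $U$ be a finite set of variables, each with a list $L(u)$ of at most two values, and let constraints be given each of which forbids one value of a variable or one pair of values of two variables. One can find in polynomial time a map $\varphi$ with $\varphi(u)\in L(u)$ for all $u$ that violates no constraint, or determine that none exists.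
\end{lemma}

\begin{proof}
If a list is empty, there is no such map. Otherwise take Boolean variables $p_{u,a}$ for $a\in L(u)$, meaning $\varphi(u)=a$, and the clauses $\bigvee_{a\in L(u)}p_{u,a}$, $\neg p_{u,a}\vee\neg p_{u,a'}$ for distinct $a,a'\in L(u)$, $\neg p_{u,a}$ for a forbidden value, and $\neg p_{u,a}\vee\neg p_{u',a'}$ for a forbidden pair. This is a 2-SAT instance whose satisfying assignments correspond to the maps sought.
\end{proof}

\section{Hub digraphs}\label{sec:hub}

We want a digraph in which all hard constraints pass through a single element $\omega$, the \emph{hub}, and disappear when the vertex meant to take the value $\omega$ takes another value, $0$, which accepts edges from everywhere.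

\begin{definition}\label{def:hub}
Let $D$ and $T$ be disjoint finite nonempty sets and let $B_t\subseteq D$ for $t\in T$. The \emph{hub digraph} with these data has vertex set $A=D\cup T\cup\{0,\omega\}$ and the edges $a\to 0$ for all $a\in A$ (including $0\to0$), $d\to t$ for $t\in T$ and $d\in B_t$, and $t\to\omega$ for $t\in T$. Thus
\[
N^-(0)=A,\qquad N^-(d)=\emptyset\ \ (d\in D),\qquad N^-(t)=B_t\ \ (t\in T),\qquad N^-(\omega)=T.
\]
\end{definition}

Two consequences of \eqref{eq:hom} are used throughout: an edge of $G$ that ends at a vertex of value $0$ imposes no condition, and only sources of $G$ can take values in $D$.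

The relation of Theorem~\ref{thm:ten} is the hub digraph $R_4$ with
\[
D=\{d_0,d_1,d_2,d_3\},\qquad T=\{t_0,t_1,t_2,t_3\},\qquad B_i:=B_{t_i}=\{d_i,d_{i+1}\},
\]
indices in $\mathbb{Z}_4$; it has $4+4+2=10$ elements (Figure~\ref{fig:R4}). The elements of $D$ are the vertices of a four-cycle and those of $T$ are its edges. Call $i,j\in\mathbb{Z}_4$ \emph{close}, written $i\sim j$, if $i-j\in\{0,1,-1\}$, that is, if $i-j\neq 2$; call $d_i,d_j$ close, and likewise $t_i,t_j$, if $i\sim j$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.2]
\node (d0) at (0,0) {$d_0$};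
\node (d1) at (1,0) {$d_1$};
\node (d2) at (2,0) {$d_2$};
\node (d3) at (3,0) {$d_3$};
\node (t0) at (0.5,1) {$t_0$};
\node (t1) at (1.5,1) {$t_1$};
\node (t2) at (2.5,1) {$t_2$};
\node (t3) at (3.5,1) {$t_3$};
\node (w) at (2,2) {$\omega$};
\node (z) at (4.6,1) {$0$};
\path[->] (d0) edge (t0) edge (t3);
\path[->] (d1) edge (t0) edge (t1);
\path[->] (d2) edge (t1) edge (t2);
\path[->] (d3) edge (t2) edge (t3);
\path[->] (t0) edge (w) (t1) edge (w) (t2) edge (w) (t3) edge (w);
\end{tikzpicture}
\caption{The ten-element digraph $R_4$. Each $t_i$ has the in-neighbors $d_i$ and $d_{i+1}$ (indices modulo $4$), and the hub $\omega$ has the in-neighbors $t_0,\dots,t_3$. The edges from all ten vertices to $0$, including the loop at $0$, are not drawn.}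
\label{fig:R4}
\end{figure}

\begin{lemma}\label{lem:close}
\begin{enumerate}
\item[(a)] A subset of $D$ is contained in some $B_i$ if and only if its elements are pairwise close.
\item[(b)] $B_i\cap B_j\neq\emptyset$ if and only if $i\sim j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The elements of $B_i$ are close. Conversely, a set with at least three elements contains $D\setminus\{d_j\}$ for some $j$, hence $d_{j-1}$ and $d_{j+1}$, which are not close. So a set of pairwise close elements is empty, a singleton, or of the form $\{d_i,d_{i+1}\}$, and lies in some $B_i$.
(b) We have $d_{i+1}\in B_i\cap B_{i+1}$, while $B_i\cap B_{i+2}=\{d_i,d_{i+1}\}\cap\{d_{i+2},d_{i+3}\}=\emptyset$.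
\end{proof}

For vertices $a,b,w$ of an instance, the \emph{closeness gadget} on $a,b$ at $w$ is a new vertex $s$ with the edges $a\to s$, $b\to s$, $s\to w$. If $w$ has the value $\omega$, then $s$ needs a value $t_i$ with $B_i$ containing the values of $a$ and $b$; this is possible exactly when these values are close elements of $D$. If $w$ has the value $0$, we may give $s$ the value $0$, and nothing is required of $a$ and $b$.

\begin{example}\label{ex:two}
We apply the construction $I\mapsto G_I$ of the introduction to two unsatisfiable instances of $\mathrm{CSP}(\{R_4\}^*)$.

Let $I_0$ state that $d_0$ is close to $d_2$. Then $G_{I_0}$ is the copy $\{h_a\}$ of $R_4$ with one gadget $s$ on $h_{d_0},h_{d_2}$ at $h_\omega$. Let $g$ be a surjective solution. The only sources are the four vertices $h_{d_i}$, so $g$ maps them bijectively onto $D$. A vertex of value $\omega$ is therefore no $h_{d_i}$, and it has no $D$-valued in-neighbor, which excludes $s$, $h_0$ and the $h_{t_i}$. So $g(h_\omega)=\omega$, and the five vertices $h_{t_0},\dots,h_{t_3},s$ have values in $T$. Their in-neighborhoods are five different pairs of sources, which $g$ maps to five different pairs,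 each equal to some $B_i$. There are only four sets $B_i$, so $g$ does not exist. Here the reduction gives the correct answer.

Let $I_1$ state that a variable $y$ is close to each of $d_0,\dots,d_3$; no $y=d_j$ is close to $d_{j+2}$. Now $G_{I_1}$ is the copy of $R_4$ with the vertex $y$ and gadgets $s_i$ on $y,h_{d_i}$ at $h_\omega$. Put
\[
h_{d_i}\mapsto d_i,\qquad h_{t_i}\mapsto t_i,\qquad y\mapsto\omega,\qquad h_\omega,h_0,s_0,\dots,s_3\mapsto 0.
\]
The only edges that end at a vertex of nonzero value are $h_{d_i}\to h_{t_i}$ and $h_{d_{i+1}}\to h_{t_i}$, so this is a surjective solution, and the reduction gives the wrong answer.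
\end{example}

The example contains the mechanism. A source that is not needed elsewhere can take the value $\omega$; the hub vertex then drops to $0$ and all gadgets are switched off. An instance resists this move only if it has no spare source. We shall see that then every $D$-valued vertex is one of four chosen representatives of $D$ or an in-neighbor of one of four chosen representatives of $T$. Such a vertex has at most two possible values, and Lemma~\ref{lem:lists} applies.

\section{Hardness with constants}\label{sec:hard}

A \emph{closeness formula} is a conjunction $\Phi$ of constraints $a\sim b$, where each of $a,b$ is a variable or an element of $\mathbb{Z}_4$; its variables are those occurring in some constraint, and they range over $\mathbb{Z}_4$.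

\begin{lemma}\label{lem:cycle}
From a 3-SAT formula $F$ one can compute in polynomial time a closeness formula $\Phi$ that is satisfiable if and only if $F$ is.
\end{lemma}

\begin{proof}
The constraints $y\sim0$ and $y\sim2$ exclude $y=2$ and $y=0$, so together they say $y\in\{1,3\}$; call such a variable \emph{odd}. In the same way $x\sim1$ and $x\sim3$ say $x\in\{0,2\}$; call such a variable \emph{even}. An odd value is close to every even value, so the two sorts cannot interact directly, and by Lemma~\ref{lem:lists} two-valued variables alone cannot be the source of hardness. We couple them through a variable with three possible values.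

For $c\in\{1,3\}$, an odd variable $y$, and $x,x'$ even variables or even constants, let $A_c(y;x,x')$ be
\[
u\sim c\ \wedge\ u\sim y\ \wedge\ u\sim x\ \wedge\ u\sim x'
\]
with a new variable $u$. The first constraint says $u\in\{0,c,2\}$. The value $u=c$ is close to $x$ and $x'$ in any case, and close to $y$ if and only if $y=c$. The value $u=0$ is close to $y$ in any case, and close to $x$ and $x'$ if and only if $x=x'=0$; the value $u=2$ works if and only if $x=x'=2$. Hence a suitable $u$ exists if and only if $y=c$ or $x=x'$.

For each Boolean variable $p$ of $F$ take an odd variable $y_p$, reading $1$ as true and $3$ as false. For a literal $\ell$ over $p$ let $A_\ell(x,x')$ be $A_1(y_p;x,x')$ if $\ell=p$ and $A_3(y_p;x,x')$ if $\ell=\neg p$. It says that $\ell$ is true or $x=x'$: an equality that a true literal can break. A clause $\ell_1\vee\ell_2\vee\ell_3$ becomes a chain of three such links from $2$ to $0$,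
\[
A_{\ell_1}(2,x)\ \wedge\ A_{\ell_2}(x,x')\ \wedge\ A_{\ell_3}(x',0),
\]
with new even variables $x,x'$. If all three literals are false, the chain forces $2=x=x'=0$, which is impossible. If $\ell_1$ is true, take $x=x'=0$; if $\ell_2$ is true, take $x=2$, $x'=0$; if $\ell_3$ is true, take $x=x'=2$. In each case the two other links hold as equalities. So the chain can be satisfied exactly when the clause is true, and the conjunction $\Phi$ of all these constraints is as required.
\end{proof}

\begin{proposition}\label{prop:hard4}
$\mathrm{CSP}(\{R_4\}^*)$ is NP-complete.
\end{proposition}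

\begin{proof}
Let $\Phi$ be as in Lemma~\ref{lem:cycle}. Take its variables, a variable $w$ with the constraint $\{\omega\}$, and variables $c_i$ with the constraints $\{d_i\}$ in place of the constants $i$. Replace every constraint $a\sim b$ by a closeness gadget on $a,b$ at $w$. Every variable of $\Phi$ occurs in a gadget and so takes a value in $D$; under $i\leftrightarrow d_i$, solutions of $\Phi$ are exactly the assignments that extend to all gadgets.
\end{proof}

\section{Normal forms of surjective solutions}\label{sec:normal}

In this section $R$ is an arbitrary hub digraph and $G$ is an instance. A surjective solution has a representative vertex for each value, and there are only polynomially many ways to choose them. The aim is to replace a solution by one that is $0$ everywhere except where the representatives force another value. The representatives of $T$ force their in-neighbors into $D$; these are sources, so nothing propagates further.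

\begin{definition}\label{def:frame}
A \emph{frame} consists of distinct vertices $n_t$ $(t\in T)$ and $x_d$ $(d\in D)$ of $G$ such that, with
\[
N=\{n_t:t\in T\},\qquad X=\{x_d:d\in D\},\qquad U_t=N^-(n_t),\qquad U=X\cup\bigcup_{t\in T}U_t,
\]
we have $U\subseteq S$ and $U\cap N=\emptyset$. A \emph{valuation} of the frame is a map $\varphi\colon U\to D$ with $\varphi(x_d)=d$ for all $d$ and $\varphi(U_t)\subseteq B_t$ for all $t$.
\end{definition}

The conditions on a valuation concern one vertex at a time: $\varphi$ is a valuation if and only if $\varphi(u)\in L(u)$ for all $u\in U$, where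
\begin{equation}\label{eq:list}
L(u)=\bigcap_{t:\ u\in U_t}B_t\ \cap\ \bigcap_{d:\ u=x_d}\{d\}.
\end{equation}
A frame with a valuation covers $D$ and $T$. It remains to place $\omega$, either at a spare source or at a vertex whose in-neighbors take values in $T$, and to keep one vertex for $0$.

\begin{definition}\label{def:cert}
A \emph{type A certificate} consists of a frame, a valuation, and a vertex $v\in S\setminus(U\cup N)$ with $V\ne U\cup N\cup\{v\}$.

A \emph{type B certificate} consists of a frame, a valuation $\varphi$, and a vertex $w\in V\setminus(U\cup N)$ such that, with $W=N^-(w)$ and $W'=W\setminus N$,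
\begin{enumerate}
\item[(B1)] $w\notin W$, $W\cap U=\emptyset$, $V\ne U\cup N\cup W\cup\{w\}$, and $N^-(W')\subseteq U$;
\item[(B2)] for every $q\in W'$ there is $t\in T$ with $\varphi(N^-(q))\subseteq B_t$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:normal}
\begin{enumerate}
\item[(i)] If $G$ has a certificate of type A or B, then $G$ has a surjective solution.
\item[(ii)] Let $f$ be a surjective solution and choose any $n_t\in f^{-1}(t)$ and $x_d\in f^{-1}(d)$. These vertices form a frame, and $f|_U$ is a valuation. Every $v\in S\setminus(U\cup N)$ completes them to a type A certificate. If $S\subseteq U\cup N$, then every $w\in f^{-1}(\omega)$ completes them to a type B certificate.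
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For type A, let $g=\varphi$ on $U$, $g(n_t)=t$, $g(v)=\omega$, and $g=0$ elsewhere. The sets $U$, $N$, $\{v\}$ are disjoint and do not exhaust $V$, so $g$ is well defined and surjective. Let $p\to q$ be an edge with $g(q)\neq0$. Since $q$ is not a source, $q\notin U\cup\{v\}$. So $q=n_t$ for some $t$, and then $p\in U_t$ and $g(p)\in B_t$.

For type B, choose by (B2) an element $\psi(q)\in T$ with $\varphi(N^-(q))\subseteq B_{\psi(q)}$ for each $q\in W'$. Let $g=\varphi$ on $U$, $g(n_t)=t$, $g=\psi$ on $W'$, $g(w)=\omega$, and $g=0$ elsewhere. By (B1) the sets $U,N,W',\{w\}$ are pairwise disjoint and do not exhaust $V$, so $g$ is well defined and surjective. Let $p\to q$ be an edge with $g(q)\ne0$; again $q\notin U$. If $q=n_t$, then $g(p)\in B_t$. If $q\in W'$, then $p\in U$ by (B1) and $g(p)=\varphi(p)\in B_{g(q)}$. If $q=w$, then $p\in W\subseteq N\cup W'$ and $g(p)\in T$.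

(ii) The chosen vertices are distinct because their values are. By \eqref{eq:hom}, $f(U_t)\subseteq B_t$, so $f(U)\subseteq D$. Hence $U\subseteq S$, $U\cap N=\emptyset$, and $f|_U$ is a valuation. Take $w\in f^{-1}(\omega)$ and $z\in f^{-1}(0)$; both lie outside $U\cup N$. If $v\in S\setminus(U\cup N)$, then one of $w,z$ differs from $v$, so $V\neq U\cup N\cup\{v\}$.

Now let $S\subseteq U\cup N$. From $f(W)\subseteq T$ we get $w\notin W$, $W\cap U=\emptyset$ and $z\notin U\cup N\cup W\cup\{w\}$. Let $q\in W'$ and $p\in N^-(q)$. Then $f(p)\in B_{f(q)}\subseteq D$, so $p$ is a source outside $N$. This is the one place where the absence of spare sources is used: it gives $p\in U$. Thus (B1) holds, and (B2) holds with $t=f(q)$.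
\end{proof}

\begin{lemma}\label{lem:typeA}
For every fixed hub digraph, the existence of a type A certificate is decidable in polynomial time.
\end{lemma}

\begin{proof}
There are at most $|V|^{|D|+|T|+1}$ choices of a frame and $v$, and a valuation exists if and only if all lists \eqref{eq:list} are nonempty.
\end{proof}

\begin{proposition}\label{prop:easy4}
$\mathrm{SCSP}(\{R_4\})\in\mathrm{P}$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:normal} and~\ref{lem:typeA} it suffices to decide whether a type B certificate exists. Enumerate the frames and the vertices $w$ that satisfy (B1). Every $u\in U$ lies in $X$ or in some $U_t$, so $|L(u)|\le2$. By Lemma~\ref{lem:close}(a), condition (B2) says that $\varphi(u)$ and $\varphi(u')$ are close whenever $u,u'\in N^-(q)$ for some $q\in W'$. This forbids pairs of values of pairs of variables, so Lemma~\ref{lem:lists} decides whether a valuation satisfying (B2) exists.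
\end{proof}

Propositions~\ref{prop:hard4} and~\ref{prop:easy4} prove Theorem~\ref{thm:ten}.

\begin{remark}\label{rem:uses}
The last proof uses two properties of $R_4$. The first is $|B_t|\le2$, which bounds the lists; the three-valued variables $u$ of Lemma~\ref{lem:cycle} cannot occur in $U$. The second is Lemma~\ref{lem:close}(a), which makes (B2) a condition on pairs. It rests on the absence of triangles in the four-cycle: for the three-cycle, any two of $d_0,d_1,d_2$ lie on an edge, but no edge contains all three.
\end{remark}

\section{Domains with at least eight elements}\label{sec:eight}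

To save two elements we pass to the three-cycle, and to reach larger domains we pad $D$ with elements that lie in no $B_t$. Fix $n\geq 8$, put $r=n-8$, and let $R$ be the hub digraph with
\[
D=D_0\cup\{e_1,\dots,e_r\},\quad D_0=\{d_0,d_1,d_2\},\quad T=\{t_0,t_1,t_2\},\quad B_i:=B_{t_i}=D_0\setminus\{d_i\},
\]
indices in $\mathbb{Z}_3$. It has $(3+r)+3+2=n$ elements.

\subsection{Hardness with constants}

We reduce from monotone NAE-3-SAT: given triples $(p,q,s)$ of Boolean variables, decide whether some assignment makes the three values not all equal in every triple. This problem is NP-complete~\cite{schaefer}. Below, an element of $A$ used as an argument stands for a variable fixed to it by a constant relation.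

For variables $a,b,c$, the constraints $a\to s$, $b\to s$, $c\to s$, $s\to\omega$ with $s$ new express the relation $\mathrm{NR}(a,b,c)$: the three values lie in a common $B_i$, that is, they lie in $D_0$ and are not all different. A variable $y$ is of \emph{kind $i$} if it carries the constraint $y\to t_i$, which says $y\in B_i=\{d_{i+1},d_{i+2}\}$. We read $d_{i+1}$ as false and $d_{i+2}$ as true.

Let $y_0,y_1,y_2$ be of kinds $0,1,2$. A triple of different values with $y_i\ne d_i$ for all $i$ is $(d_1,d_2,d_0)$ or $(d_2,d_0,d_1)$, which read as all false and all true. So $\mathrm{NR}(y_0,y_1,y_2)$ is the not-all-equal constraint, provided the arguments have the three different kinds. A Boolean variable therefore needs a copy in each kind.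

Let $y$ be of kind $i$ and $z$ of kind $i+1$, so that $z\in\{d_{i+2},d_i\}$ with $d_{i+2}$ false. The constraint $\mathrm{NR}(y,z,d_i)$ fails if and only if $\{y,z\}=\{d_{i+1},d_{i+2}\}$; as $z\neq d_{i+1}$, this means $(y,z)=(d_{i+1},d_{i+2})$, both false. The constraint $\mathrm{NR}(y,z,d_{i+1})$ fails if and only if $\{y,z\}=\{d_{i+2},d_i\}$; as $y\ne d_i$, this means $(y,z)=(d_{i+2},d_i)$, both true. Together they say $z=\neg y$.

This gadget raises the kind by one and flips the truth value, so $0$, $2$ and $4$ steps preserve the value and reach the kinds $0$, $2$ and $1$. For each Boolean variable $p$ take $c_0(p),\dots,c_4(p)$ of kinds $0,1,2,0,1$ with $c_{k+1}(p)=\neg c_k(p)$, and replace each triple $(p,q,s)$ by $\mathrm{NR}(c_0(p),c_4(q),c_2(s))$. The resulting instance is satisfiable if and only if the given one is, so $\mathrm{CSP}(\{R\}^*)$ is NP-complete.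

\subsection{An exchange argument}

The lists \eqref{eq:list} still have at most two elements, but (B2) now says that $\varphi(N^-(q))$ lies in $D_0$ and misses one of three values. The constraints in the reduction just given have exactly this shape, lists $B_i$ together with $\mathrm{NR}$, so we cannot treat each frame by itself as in Proposition~\ref{prop:easy4}. What helps is that the absence of a type A certificate concerns all frames at once. A vertex $q$ of value $t_i$ could serve as the representative in place of $n_{t_i}$, and this exchange must not release a source.

For a frame write $n_i=n_{t_i}$ and $U_i=U_{t_i}$, and let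
\[
P_i=U_i\setminus\Big(X\cup\bigcup_{j\neq i}U_j\Big),\qquad P=P_0\cup P_1\cup P_2,\qquad I(q)=\{i: P_i\subseteq N^-(q)\}.
\]
The set $P_i$ consists of the vertices held in $U$ by $n_i$ alone. A vertex $u\in U\setminus P$ lies in $X$ or in two of the sets $U_i$; since $|B_i\cap B_j|=1$ for $i\neq j$, its list has at most one element.

\begin{lemma}\label{lem:exchange}
Suppose that $G$ has no type A certificate. Let $f$ be a surjective solution, take a frame as in Lemma~\ref{lem:normal}(ii), and let $q$ be a vertex with $f(q)=t_i$. Then $i\in I(q)$.
\end{lemma}

\begin{proof}
Suppose that $y\in P_i\setminus N^-(q)$. Replace $n_i$ by $q$. Lemma~\ref{lem:normal}(ii) applies to the new representatives, for which the set $U$ becomes $\widetilde U=X\cup N^-(q)\cup\bigcup_{j\neq i}U_j$. The vertex $y$ is a source because $y\in U$, it lies outside $\widetilde U$ by the choice of $y$ and the definition of $P_i$, and it is not a representative of $T$ because $f(y)\in D$. So $y$ gives a type A certificate, a contradiction.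
\end{proof}

Consequently we need only allow the values $t_i$ with $i\in I(q)$ at $q$. If $|I(q)|\le2$, at most two alternatives remain, and the condition becomes one on pairs. If $|I(q)|=3$, then $N^-(q)$ contains the whole set $P$ of undetermined vertices, so the condition depends only on the set $\varphi(P)\subseteq D_0$, which we can guess.

\subsection{The algorithm}

First test for a type A certificate by Lemma~\ref{lem:typeA} and accept if there is one. Otherwise enumerate all frames with nonempty lists, all $w$ satisfying (B1), and all $M\subseteq D_0$. For $u\in U\setminus P$ let $\lambda(u)$ be the element of $L(u)$. Search for a valuation $\varphi$ such that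
\begin{enumerate}
\item[(a)] $\varphi(P)\subseteq M$;
\item[(b)] for every $q\in W'$ with $|I(q)|\le 2$ there is $i\in I(q)$ with $\varphi(N^-(q))\subseteq B_i$;
\item[(c)] for every $q\in W'$ with $|I(q)|=3$ there is $i$ with $M\cup\lambda(N^-(q)\setminus P)\subseteq B_i$.
\end{enumerate}
Accept if one is found for some choice, and reject otherwise.

\emph{Soundness.} Let $\varphi$ satisfy (a)--(c) and let $q\in W'$. If $|I(q)|\leq 2$, (B2) holds by (b). If $|I(q)|=3$, then $\varphi(N^-(q))\subseteq M\cup\lambda(N^-(q)\setminus P)$ by (a) and because $\varphi=\lambda$ on $U\setminus P$, so (B2) holds by (c). Lemma~\ref{lem:normal}(i) gives a surjective solution.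

\emph{Completeness.} Let $f$ be a surjective solution and suppose there is no type A certificate. Take a frame from $f$ and $w\in f^{-1}(\omega)$. By Lemma~\ref{lem:normal}(ii), $S\subseteq U\cup N$, condition (B1) holds, and $\varphi=f|_U$ is a valuation. Put $M=f(P)$, a subset of $D_0$ since $f(P_i)\subseteq B_i$. Then (a) holds. Let $q\in W'$ and $f(q)=t_i$, so that $f(N^-(q))\subseteq B_i$. Lemma~\ref{lem:exchange} gives $i\in I(q)$, which proves (b). If $|I(q)|=3$, then $P\subseteq N^-(q)$ and $M\cup\lambda(N^-(q)\setminus P)=f(N^-(q))\subseteq B_i$, which proves (c).

\emph{Running time.} There are at most $8|V|^{n-1}$ choices. Condition (c) does not involve $\varphi$ and is checked directly, and (a) forbids single values. Consider (b). If $I(q)=\emptyset$, the choice is rejected. If $I(q)=\{i\}$, single values are forbidden. If $I(q)=\{i,j\}$ with $i\neq j$, the condition says that $\varphi(N^-(q))$ lies in $D_0$ and does not contain both $d_i$ and $d_j$; this forbids the values outside $D_0$ and the pairs $\varphi(u)=d_i$, $\varphi(u')=d_j$ for $u,u'\in N^-(q)$. Lemma~\ref{lem:lists} decides the search. Hence $\mathrm{SCSP}(\{R\})\in\mathrm{P}$, and Theorem~\ref{thm:eight}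 is proved.

\section{Polymorphisms do not determine the complexity}\label{sec:pol}

For the ordinary CSP, a primitive positive definable relation adds nothing: each of its constraints may be replaced by its definition, with new variables for the quantified ones. For $\mathrm{SCSP}$ the new variables count toward surjectivity, so they can be spare vertices in the sense of Example~\ref{ex:two}. We build a relation $E$ that provides closeness without spare vertices when it is available as a constraint, while its definition from $R_1$ creates them.

\subsection{The relations}

Let $A=\{0,\omega,\kappa,\delta\}\cup D\cup T$ with $D=\{d_i\}$, $T=\{t_i\}$, $i\in\mathbb{Z}_4$, and $B_i=\{d_i,d_{i+1}\}$ as in Section~\ref{sec:hub}; thus $|A|=12$. The digraph $R_1$ is $R_4$ with two new elements and the new edges $\kappa\to t_i$, $\delta\to d_i$, $\delta\to\omega$, $\kappa\to0$, $\delta\to0$: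
\[
\begin{array}{c|cccccc}
a & 0 & \omega & t_i & d_i & \kappa & \delta\\ \hline
N^-(a) & A & T\cup\{\delta\} & B_i\cup\{\kappa\} & \{\delta\} & \emptyset & \emptyset\\
N^+(a) & \{0\} & \{0\} & \{\omega,0\} & \{t_{i-1},t_i,0\} & T\cup\{0\} & D\cup\{\omega,0\}
\end{array}
\]
The element $\kappa$ serves to pin vertices into $T$, through $N^+(\kappa)\cap N^-(\omega)=T$. The element $\delta$ marks the $D$-valued vertices, and the edge $\delta\to\omega$ allows any such vertex to switch to the value $\omega$ without changing its in-neighbors. Define
\[
E(a,b)\iff \exists z\,\exists y\ (z\to y\ \wedge\ y\to a\ \wedge\ y\to b).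
\]
The variable $z$ excludes $y\in\{\kappa,\delta\}$; without it, $y=\kappa$ would relate any two elements of $T$. So $E$ is the union of the sets $N^+(y)\times N^+(y)$ over $y\in D\cup T\cup\{0,\omega\}$, and the table gives
\begin{equation}\label{eq:E}
E\subseteq(T\cup\{0,\omega\})^2,\qquad E(t_i,t_j)\iff i\sim j.
\end{equation}
Every polymorphism $p$ of $R_1$ preserves $E$: if $(a_j,b_j)\in E$ with witnesses $z_j,y_j$, then $p(z_1,\dots,z_m)$ and $p(y_1,\dots,y_m)$ are witnesses for $(p(a_1,\dots,a_m),p(b_1,\dots,b_m))$. Hence $\{R_1\}$ and $\{R_1,E\}$ have the same polymorphisms.

\subsection{Hardness of the surjective problem with $E$}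

\begin{proposition}\label{prop:hardE}
$\mathrm{SCSP}(\{R_1,E\})$ is NP-complete.
\end{proposition}

\begin{proof}
Let $\Phi$ be a closeness formula from Lemma~\ref{lem:cycle}, with set of variables $Z$. The instance has the vertices $h_a$ $(a\in A)$ and $Z$. Its $R_1$-constraints, written as arrows, are $h_a\to h_b$ for $(a,b)\in R_1$, and $h_\kappa\to s$, $s\to h_\omega$ for $s\in Z$. Each constraint $a\sim b$ of $\Phi$ becomes $E(a,b)$, with $h_{t_i}$ in place of the constant $i$. In-neighbors refer to arrows only:
\[
\begin{array}{c|cccccc}
\text{vertex} & h_\kappa,\ h_\delta & h_{d_i} & h_{t_i} & s\in Z & h_\omega & h_0\\ \hline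
N^- & \emptyset & \{h_\delta\} & \{h_{d_i},h_{d_{i+1}},h_\kappa\} & \{h_\kappa\} & \{h_{t_j}\}_j\cup\{h_\delta\}\cup Z & \{h_a\}_a
\end{array}
\]
If $\Phi$ has a solution $\beta\colon Z\to\mathbb{Z}_4$, then $h_a\mapsto a$, $s\mapsto t_{\beta(s)}$ is a surjective solution by \eqref{eq:E}.

Conversely, let $g$ be a surjective solution. We show that the copy of $R_1$ cannot collapse. The values $\kappa$ and $\delta$ are taken only by vertices without in-neighbors, so $\{g(h_\kappa),g(h_\delta)\}=\{\kappa,\delta\}$ and no other vertex has these values. A $D$-valued vertex is therefore neither $h_\kappa$ nor $h_\delta$, it has an in-neighbor, and its only in-neighbor is the unique vertex of value $\delta$.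

Suppose that $g(h_\kappa)=\delta$. By the table, only vertices of $Z$ have the in-neighborhood $\{h_\kappa\}$. Each of them occurs in an $E$-constraint and has its value in $T\cup\{0,\omega\}$ by \eqref{eq:E}. So no vertex has a value in $D$, contrary to surjectivity. Hence $g(h_\kappa)=\kappa$ and $g(h_\delta)=\delta$.

Only the four vertices $h_{d_i}$ have the in-neighborhood $\{h_\delta\}$, and $D$ must be covered, so $g(h_{d_i})=\pi(d_i)$ for a permutation $\pi$ of $D$. A vertex of value $\omega$ does not have the in-neighbor $h_\kappa$, as $\kappa\notin N^-(\omega)$; this excludes $h_0$, the $h_{t_i}$ and $Z$. It is none of $h_\kappa,h_\delta,h_{d_i}$ either. So $g(h_\omega)=\omega$. Every $h_{t_i}$ and every $s\in Z$ lies between $h_\kappa$ and $h_\omega$, so its value is in $N^+(\kappa)\cap N^-(\omega)=T$. Write $g(h_{t_i})=t_{\sigma(i)}$ and $g(s)=t_{\gamma(s)}$.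

The edges $h_{d_i},h_{d_{i+1}}\to h_{t_i}$ give $\pi(B_i)\subseteq B_{\sigma(i)}$, and both sets have two elements, so $\pi(B_i)=B_{\sigma(i)}$. As $\pi$ is a bijection and the $B_i$ are distinct, $\sigma$ is a permutation of $\mathbb{Z}_4$, and $B_{\sigma(i)}\cap B_{\sigma(j)}=\pi(B_i\cap B_j)$. By Lemma~\ref{lem:close}(b), $\sigma(i)\sim\sigma(j)$ if and only if $i\sim j$. By \eqref{eq:E}, $\gamma$ satisfies $\Phi$ with each constant $i$ replaced by $\sigma(i)$, so $\sigma^{-1}\circ\gamma$ satisfies $\Phi$.
\end{proof}

\subsection{An algorithm for $R_1$ alone}

The plan is that of Section~\ref{sec:normal}, with three changes. The sources among the in-neighbors of a $T$-valued vertex can take the value $\kappa$ at no cost, so only the non-sources need a value in $D$. A $D$-valued vertex forces the value $\delta$ on its in-neighbors. And the spare vertex is now a $D$-valued vertex outside $U$, which need not be a source.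

\begin{proposition}\label{prop:easyR1}
$\mathrm{SCSP}(\{R_1\})\in\mathrm{P}$.
\end{proposition}

\begin{proof}
The algorithm constructs polynomially many candidate maps $V\to A$, tests each one, and accepts if and only if some candidate is a surjective homomorphism. It never accepts wrongly, so only completeness and the running time need proof.

\emph{The candidates.} For every choice of vertices $n_i,x_i$ $(i\in\mathbb{Z}_4)$, $k$, $e$, intended to have the values $t_i,d_i,\kappa,\delta$, put
\[
N=\{n_i\},\quad X=\{x_i\},\quad U_i=N^-(n_i),\quad U=X\cup\bigcup_iU_i,\quad C=X\cup(U\setminus S),\quad \Delta=N^-(C).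
\]
The set $C$ will take values in $D$, the rest $U\setminus C=(U\cap S)\setminus X$ the value $\kappa$, and $\Delta$ the value $\delta$. A map $\varphi\colon C\to D$ is \emph{admissible} if $\varphi(x_i)=d_i$ and $\varphi(C\cap U_i)\subseteq B_i$ for all $i$. As in \eqref{eq:list}, this means that $\varphi(u)$ belongs to a list with at most two elements for each $u\in C$. A candidate is given by prescribing values on some sets and the value $0$ elsewhere; it is discarded if the prescriptions conflict or the required $\varphi$ does not exist.

\emph{Candidate A}, for a further vertex $v$: take any admissible $\varphi$ and prescribe $\varphi$ on $C$, $t_i$ at $n_i$, $\omega$ at $v$, $\kappa$ on $K_A=(U\setminus C)\cup\{k\}$, and $\delta$ on $\Delta_A=\Delta\cup N^-(v)\cup\{e\}$.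

\emph{Candidate B}, for a further vertex $w$: let $W=N^-(w)$, $W^\circ=W\setminus(S\cup N)$ and $Y=N^-(W^\circ)$. Find an admissible $\varphi$ and a map $\psi\colon W^\circ\to T$ such that
\begin{equation}\label{eq:candB}
\varphi(N^-(q)\cap C)\subseteq B_i\quad\text{whenever } q\in W^\circ \text{ and } \psi(q)=t_i .
\end{equation}
Prescribe $\varphi$ on $C$, $t_i$ at $n_i$, $\psi$ on $W^\circ$, $\omega$ at $w$, $\kappa$ on $K_B=\big(((U\cup Y)\cap S)\setminus X\big)\cup\{k\}$, and $\delta$ on $\Delta_B=\Delta\cup((W\cap S)\setminus N)\cup\{e\}$.

There are at most $2|V|^{11}$ candidates. By Lemma~\ref{lem:close}(a), a map $\psi$ with \eqref{eq:candB} exists if and only if $\varphi$ takes pairwise close values on each $N^-(q)\cap C$, so Lemma~\ref{lem:lists} finds $\varphi$, and then $\psi$, in polynomial time.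

\emph{Completeness: common facts.} Let $f$ be a surjective solution, and choose $n_i,x_i,k,e,w,z$ with the $f$-values $t_i,d_i,\kappa,\delta,\omega,0$. Vertices with $f$-value $\kappa$ or $\delta$ are sources. From $f(U_i)\subseteq B_i\cup\{\kappa\}$ we get $f(U)\subseteq D\cup\{\kappa\}$ and $f(C)\subseteq D$, and $f|_C$ is admissible. From $f(C)\subseteq D$ we get $f(\Delta)\subseteq\{\delta\}$.

\emph{Case A: some $v\notin U$ has $f(v)\in D$.} Then $f(N^-(v))\subseteq\{\delta\}$. Let $g$ be Candidate A for this $v$, with any admissible $\varphi$. The prescribed sets have the following properties.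
\[
\begin{array}{c|ccccc}
\text{set} & C & \{v\} & K_A & N & \Delta_A\\ \hline
f\text{-values in} & D & D & D\cup\{\kappa\} & T & \{\delta\}
\end{array}
\]
The $f$-values separate $N$ and $\Delta_A$ from each other and from the first three sets. The sets $C$, $U\setminus C$ and $\{v\}$ are disjoint since $v\notin U$, and $k\notin C\cup\{v\}$ since $f(k)=\kappa$. The $n_i$ are distinct. So there is no conflict. Moreover $K_A$ and $\Delta_A$ consist of sources.

Let $p\to q$ be an edge with $g(q)\neq0$. Then $q$ is not a source, so $q\in C\cup\{v\}\cup N$. If $q\in C$, then $g(q)\in D$, $p\in\Delta$ and $g(p)=\delta$. If $q=v$, then $g(p)=\delta\in N^-(\omega)$. If $q=n_i$, then $p\in U_i$, and either $p\in C$ and $g(p)=\varphi(p)\in B_i$, or $p\in U\setminus C$ and $g(p)=\kappa$. So $g$ is a homomorphism. The vertices $x_i,n_i,v,k,e$ cover all nonzero values, and $g(w)=0$ because no prescribed set contains a vertex with $f$-value $\omega$.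

\emph{Case B: $f^{-1}(D)\subseteq U$.} We have $f(W)\subseteq T\cup\{\delta\}$, and $W^\circ$ contains no source, so $f(W^\circ)\subseteq T$ and $f(Y)\subseteq D\cup\{\kappa\}$. A non-source in $Y$ has its $f$-value in $D$, so it lies in $U$ by the case assumption, and hence in $C$:
\begin{equation}\label{eq:Y}
Y\subseteq C\cup(S\setminus X).
\end{equation}
The maps $f|_C$ and $f|_{W^\circ}$ satisfy \eqref{eq:candB}, so the search succeeds with some $\varphi,\psi$. Let $g$ be the resulting Candidate B for $w$.
\[
\begin{array}{c|cccccc}
\text{set} & C & K_B & N & W^\circ & \Delta_B & \{w\}\\ \hline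
f\text{-values in} & D & D\cup\{\kappa\} & T & T & T\cup\{\delta\} & \{\omega\}
\end{array}
\]
The $f$-values separate the groups $\{C,K_B\}$, $\{N,W^\circ,\Delta_B\}$ and $\{w\}$. In the first group, $K_B$ consists of sources outside $X$ (for $k$ because $f(k)=\kappa$), while all sources in $C$ lie in $X$. In the second, $W^\circ$ consists of non-sources outside $N$, and $\Delta_B$ of sources outside $N$ (for $\Delta\cup\{e\}$ because the $f$-value is $\delta$). So there is no conflict.

Let $p\to q$ be an edge with $g(q)\ne0$. As $K_B$ and $\Delta_B$ consist of sources, $q\in C\cup N\cup W^\circ\cup\{w\}$. If $q\in C$, then $p\in\Delta$ and $g(p)=\delta$. If $q=n_i$, then $p\in C\cap U_i$ and $g(p)\in B_i$, or $p\in U\setminus C\subseteq K_B$ and $g(p)=\kappa$. If $q\in W^\circ$ with $\psi(q)=t_i$, then $p\in Y$, and by \eqref{eq:Y} either $p\in C$ and $g(p)\in B_i$ by \eqref{eq:candB}, or $p\in S\setminus X$ and $g(p)=\kappa$. If $q=w$, then $p\in W$, and either $p\in N\cup W^\circ$ and $g(p)\in T$, or $p\in(W\cap S)\setminus N$ and $g(p)=\delta$. So $g$ is a homomorphism. The vertices $x_i,n_i,w,k,e$ cover all nonzero values, and $g(z)=0$ because no prescribed set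 contains a vertex with $f$-value $0$.
\end{proof}

The definition of $E$, the preservation of $E$ by polymorphisms of $R_1$, and Propositions~\ref{prop:hardE} and~\ref{prop:easyR1} prove Theorem~\ref{thm:pol}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Constraint Satisfaction Problem: What Makes The Problem Easy},
\texttt{https://ems.press/content/book-chapter-files/33169?nt=1}.

\bibitem{schaefer}
Schaefer, 1978.

\end{thebibliography}
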